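\title{Signal Detection with Fewer Than $2^n$ Blackboard Values}

\begin{abstract}
In the signal detection problem, $n$ readers and one signaler communicate through a shared blackboard that holds one of $m$ values, and at each of its steps a reader must say whether the signaler has taken a step since the reader's preceding step. One bit per reader, that is $m=2^n$, suffices, and it has been conjectured that $m\ge 2^n$ is necessary. We show that the conjecture holds for $n\le 2$ and fails for every $n\ge 180$, and that $m=2^{O(n^{2/3}\log n)}$ suffices. In our algorithms the signaler writes a label that no reader currently remembers. To find such a label it need not know who has read the blackboard and when; a short list of candidates is enough, and the readers can supply such a list with few messages.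
\end{abstract}

\section{The problem and the results}\label{sec:intro}

There are $n+1$ processes: $n$ \emph{readers} and one \emph{signaler}. They share a \emph{blackboard}, which holds one value from a finite domain of size $m$ and has a fixed initial value. Each process has a local state, taken from an arbitrary (possibly infinite) set, with a fixed initial state. An adversary schedules the processes one at a time, in any order it likes. A scheduled process performs one atomic \emph{step}: it reads the blackboard and, as a function of its local state and the value read, it changes its local state, overwrites the blackboard and, if it is a reader, returns true or false. Processes are thus deterministic. A reader must return true exactly when the signaler has taken a step since the reader's preceding step (since the start of the execution, if this is the reader's first step). An algorithm that meets this requirement under every schedule \emph{solves signal detection with $n$ readers and domain size $m$}. Such an algorithm also works with any larger domain, since extra values may stay unused, and with fewer readers, since some readers may never be scheduled. The question is how small $m$ can be.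

Domain size $2^n$ is enough. Let the blackboard hold one bit per reader, all initially $0$; the signaler sets every bit to $1$, and reader $i$ returns its bit and resets it to $0$. It is tempting to believe that nothing better is possible. Call a reader \emph{clean} if the signaler has not stepped since the reader's last step (or since the start), so that a clean reader must return false at its next step and any other reader must return true. Every set $S$ of readers can be the set of clean ones: let the signaler step, and then exactly the members of $S$. Since each reader must be ready to say whether it lies in $S$, the blackboard seems to have to encode $S$. Two known results frame the question: $m\ge n(n+1)/2$ is necessary in general, and if the signaler is restricted to writing a fixed sequence of values, then $m=2^n$ is necessary and sufficient. The conjecture, posed in \cite{sd}, is that the restriction does not matter: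
\begin{quote}
\emph{for every $n\ge1$, every algorithm that solves signal detection with $n$ readers has domain size $m\ge 2^n$.}
\end{quote}

The heuristic above has a gap. A reader that belongs to $S$ but not to $S'$ has taken a step in one execution and not in the other, so its local state may differ in the two, and nothing forces the blackboard values to differ as well. For two readers the gap can be closed; for many readers it cannot.

\begin{theorem}\label{thm:small}
For $n=1$ and $n=2$, every algorithm that solves signal detection with $n$ readers has domain size $m\ge 2^n$.
\end{theorem}

\begin{theorem}\label{thm:seven}
For $g\ge0$ and $r\in\{0,1,2\}$, signal detection with $n=3g+r$ readers is solvable with domain size $m=(1+45g+r)\,7^g\,2^r$. For every $n\ge180$ this number is less than $2^n$.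
\end{theorem}

\begin{theorem}\label{thm:subexp}
For all $n\ge1$ and $k\ge2$, signal detection with $n$ readers is solvable with domain size
\[
m\le\bigl(1+\lceil n/k\rceil\,k^{k^2+k+3}\bigr)\,k^{4\lceil n/k\rceil}.
\]
For $n\ge2$ and $k=\lceil n^{1/3}\rceil$ this gives $m=2^{O(n^{2/3}\log n)}=2^{o(n)}$.
\end{theorem}

So the conjecture is false, and the least possible domain size lies between $n(n+1)/2$ and $2^{O(n^{2/3}\log n)}$. We do not determine it, nor the least $n$ for which the conjecture fails. The two known results quoted above are not used in any proof.

Theorem~\ref{thm:small} is proved in Section~\ref{sec:small}. Section~\ref{sec:report} reduces the construction of algorithms to a one-way communication problem, in which readers report their activity to the signaler. Section~\ref{sec:three} solves that problem for three readers with $7$ messages instead of $8$, which gives Theorem~\ref{thm:seven}, and Section~\ref{sec:token} solves it for $k$ readers with at most $k^4$ messages, which gives Theorem~\ref{thm:subexp}. Throughout, intervals such as $[u,v]$ and $(u,v]$ are intervals of integers.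

\section{One and two readers}\label{sec:small}

A \emph{configuration} consists of the blackboard value and all local states; it is \emph{reachable} if some schedule leads to it. The effect of a step depends only on the local state of the process that takes it and on the blackboard value. This yields the one constraint that correctness does impose.

\begin{lemma}\label{lem:sep}
Let reader $i$ be clean in a reachable configuration $\Gamma$. Let $R_0$ be the set of blackboard values reachable from $\Gamma$ by steps of other readers only (the value of $\Gamma$ included), and let $R_1$ be the set of values reachable from $\Gamma$ by steps of processes other than $i$, at least one of them a step of the signaler. Then $R_0\cap R_1=\emptyset$.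
\end{lemma}

\begin{proof}
Reader $i$ has the same local state in all these configurations. Scheduled next, it must return false on a value in $R_0$ and true on a value in $R_1$.
\end{proof}

We use the lemma most often in the following form.
\begin{itemize}
\item[(a)] If reader $i$ is clean at a moment when the value is $v$, then at every later moment before which the signaler has stepped again and $i$ has not, the value differs from $v$.
\end{itemize}

\begin{proof}[Proof of Theorem~\ref{thm:small}]
For $n=1$, the initial value and the value after one step of the signaler differ by (a), so $m\ge2$.

Let $n=2$ and suppose that some algorithm has domain size at most $3$; we may take the domain $V$ to have exactly three elements. Let reader $i$ be clean in a reachable configuration, let $j$ be the other reader, and take $R_0,R_1$ as in Lemma~\ref{lem:sep}. Schedule the signaler, then $j$, then the signaler. The values after the second and the third of these steps lie in $R_1$, and they differ by (a) applied to $j$. Hence $|R_1|\ge2$, and so $|R_0|=1$. This is where $|V|=3$ enters, and it says: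
\begin{itemize}
\item[(b)] if one reader is clean, a step of the other reader does not change the value.
\end{itemize}
A step covered by (b) leaves no trace, so neither the signaler nor the clean reader can tell whether it took place. We exploit this with two schedules that differ by one such step of reader $2$. Write $s$ for the signaler:
\[
\begin{array}{lcccccccccccc}
A:\quad w&\xrightarrow{\,s,\,1\,}&x& & &\xrightarrow{\,s\,}&y&\xrightarrow{\,1\,}&u&\xrightarrow{\,s\,}&z\\[2pt]
B:\quad w&\xrightarrow{\,s,\,1\,}&x&\xrightarrow{\,2\,}&x&\xrightarrow{\,s\,}&y&\xrightarrow{\,1\,}&u&\xrightarrow{\,s\,}&z
\end{array}
\]
Here $w$ is the initial value and $x,y,u,z$ are defined as the values that arise in $A$. In $B$ the step of reader $2$ leaves the value $x$ by (b), because reader $1$ has just stepped and is clean. After that, the signaler and reader $1$ have the same states and read the same values in both schedules, so $B$ also produces $y,u,z$.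

In $A$ reader $2$ never steps and was clean at $w$, so (a) gives $x,y,u,z\ne w$. In $B$ reader $2$ was clean at $x$ and does not step again, so $y,u,z\ne x$. Thus $w,x,y$ are distinct, $V=\{w,x,y\}$, and $u=z=y$. But reader $1$ is clean at $u$, so (a) gives $z\ne u$, a contradiction. Hence $m\ge4$.
\end{proof}

\section{Labels and report protocols}\label{sec:report}

Divide an execution into \emph{epochs}: epoch $0$ precedes the first step of the signaler, and epoch $t\ge1$ lies between its $t$-th and $(t+1)$-st steps. A reader must return true exactly at its first step in an epoch $t\ge 1$. Suppose that the signaler writes a label $\lambda_t$ at the start of epoch $t$, that each reader remembers the last label it saw, and that it returns true when the label on the blackboard differs from the remembered one. This is correct as long as $\lambda_t$ differs from every label remembered at the start of epoch $t$. At most $n$ labels are remembered, so $n+1$ labels would do if the signaler knew which ones they are. The whole cost lies in telling it.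

The readers could report exactly who stepped in each epoch, but that takes $2^n$ values again. The signaler needs less. It must avoid $\lambda_p$ for each epoch $p$ that \emph{might} be the last one in which some reader stepped, and all that matters is the number of such $p$. The next definition isolates this task. Only the first step of a reader in an epoch matters; we call it an action.

\begin{definition}\label{def:report}
A \emph{report protocol} for $k$ readers consists of a finite set $\Sigma$ of \emph{messages} with a distinguished \emph{blank} message and, for each reader, a set of memory states with an initial one and a function $(\text{memory},\text{message})\mapsto(\text{memory},\text{message})$, its \emph{action}.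

A \emph{run of length $T\ge0$} has epochs $0,1,\dots,T$. Nobody acts in epoch $0$. In each epoch $t\ge1$ the message starts blank, and an arbitrary, possibly empty, sequence of \emph{distinct} readers acts, one after another; $\mu_t$ denotes the final message. The \emph{view} of the run is $(\mu_1,\dots,\mu_T)$. Let $\ell_T(i)$ be the last epoch in which reader $i$ acts, or $0$ if it never acts. For a sequence $(\mu_1,\dots,\mu_T)$, the set $\mathrm{Cand}(\mu_1,\dots,\mu_T)$ of \emph{candidates} consists of all values $\ell_T(i)$, over all readers $i$ and all runs of length $T$ with that view. The protocol is \emph{$B$-bounded} if every set of candidates has at most $B$ elements.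
\end{definition}

The bound $B$ must not depend on $T$; this is the whole difficulty.

\begin{example}\label{ex:exact}
In the \emph{exact protocol} for $k$ readers the messages are the $2^k$ sets of readers, the blank is $\emptyset$, and a reader acts by adding its name. Then $\mu_t$ is the set of actors of epoch $t$, the view determines every $\ell_T(i)$, and the protocol is $k$-bounded. For $k=1$ it has two messages and is $1$-bounded.
\end{example}

\begin{proposition}\label{prop:compose}
For $j=1,\dots,g$ let $\Pi_j$ be a $B_j$-bounded report protocol with $k_j$ readers and $V_j$ messages. Then signal detection with $\sum_j k_j$ readers is solvable with domain size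
\[
m=\Bigl(1+\sum_jB_j\Bigr)\prod_jV_j .
\]
\end{proposition}

\begin{proof}
Split the readers into groups of sizes $k_1,\dots,k_g$. A blackboard value is a tuple $(\lambda,\sigma_1,\dots,\sigma_g)$, where $\lambda$ belongs to an ordered set $L$ of $1+\sum_jB_j$ labels and $\sigma_j$ is a message of $\Pi_j$. Initially $\lambda=\lambda_0$ for a fixed $\lambda_0\in L$ and all messages are blank. Each reader stores a label, initially $\lambda_0$, and its memory for the protocol of its group.

\emph{Step of a reader of group $j$.} If $\lambda$ equals the stored label, the reader returns false and changes nothing. Otherwise it returns true, stores $\lambda$, and performs its action on $\sigma_j$.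

\emph{Step of the signaler that begins epoch $t$.} The signaler keeps all messages it has read and all labels it has written. If $t\ge2$ it records $\sigma_1,\dots,\sigma_g$ as the final messages of epoch $t-1$. For each $j$ it forms the set $K_j$ of candidates of $\Pi_j$ for the recorded messages of epochs $1,\dots,t-1$. It lets $\lambda_t$ be the least label outside $\{\lambda_p:p\in\bigcup_jK_j\}$, which exists because $|K_j|\le B_j$, and writes $\lambda_t$ with all messages blank.

Readers never change $\lambda$, so $\lambda=\lambda_t$ throughout epoch $t$. We prove by induction on the number of steps that all answers so far are correct and that, in the current epoch $t$: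
\begin{itemize}
\item[(i)] the actions so far in group $j$ form a run of $\Pi_j$ of length $t$, with current message $\sigma_j$;
\item[(ii)] for each reader, the epoch of its last step equals the epoch $p$ of its last action (both taken to be $0$ if there is none), and the reader stores $\lambda_p$.
\end{itemize}
Both hold at the start, and a step of the signaler preserves them. Let a reader $i$ of group $j$ step in epoch $t$, with $p$ as in (ii). If $p=t$, the labels agree, the reader returns false, which is correct, and nothing changes. If $p<t$, then $i$ has not yet acted in epoch $t$, and $p=\ell_{t-1}(i)$ in the run formed by epochs $0,\dots,t-1$. By (i) the signaler had recorded the view of that run when it chose $\lambda_t$, so $p\in K_j$ at that moment and $\lambda_t\ne\lambda_p$. The reader returns true, which is correct, stores $\lambda_t$ and acts for the first time in epoch $t$; (i) and (ii) persist.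
\end{proof}

In this formula the bounds $B_j$ add while the message counts $V_j$ multiply. With exact protocols one gets $(1+n)2^n$, which is worse than one bit per reader. But $g$ copies of a $B$-bounded protocol with $k$ readers and $V<2^k$ messages give $(1+gB)V^g$, which is less than $2^{gk}$ for large $g$, however large $B$ is. Saving a single message in a single group size therefore refutes the conjecture. The signaler's label depends on what it has read; by the known result on fixed sequences, some such dependence is unavoidable below $2^n$.

With fewer than $2^k$ messages, $\mu_t$ cannot be the set of actors. In both protocols below each message still \emph{mentions} certain readers, and we say that epoch $t\ge1$ mentions $j$ if $\mu_t$ does. Two things can go wrong: a reader may be mentioned in an epoch in which it did not act, and it may act without being mentioned. To measure the second failure, fix a view $(\mu_1,\dots,\mu_T)$, an interval $J=[u,v]\subseteq[1,T]$ and a reader $j$. An epoch $p\in J$ is a \emph{hiding epoch of $j$ in $J$} if no epoch of $[p,v]$ mentions $j$ and, in some run of length $v$ with view $(\mu_1,\dots,\mu_v)$, reader $j$ acts in $p$ and in no epoch of $(p,v]$. Let $P_j(J)$ be the set of these epochs. If both failures are bounded, so is the protocol.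

\begin{lemma}\label{lem:gaps}
Consider a report protocol for $k$ readers with a relation ``message $\mu$ mentions reader $j$''. Assume:
\begin{itemize}
\item[(A)] in every run, if $j$ acts in no epoch of $(u,v]$, where $u\ge0$, then at most $a$ epochs of $(u,v]$ mention $j$;
\item[(B)] for every view, every reader $j$ and every interval $J$ no epoch of which mentions $j$, we have $|P_j(J)|\le b$.
\end{itemize}
Then the protocol is $k(a+1)(b+1)$-bounded.
\end{lemma}

\begin{proof}
Fix a view of length $T$ and a reader $j$. Let $O$ consist of $0$ and the epochs that mention $j$, let $h=\min(a+1,|O|)$, and let $o_1>\dots>o_h$ be the $h$ largest elements of $O$; they depend only on the view. Let $p=\ell_T(j)$ in some run with this view. Then $p\ge o_h$: if $h=|O|$ this holds because $o_h=0$, and if $h=a+1$, then $p<o_h$ would put $a+1$ mentions of $j$ in $(p,T]$, against (A). So either $p\in\{o_1,\dots,o_h\}$, or $p$ lies in one of the $h$ gaps $(o_1,T],(o_2,o_1),\dots,(o_h,o_{h-1})$. Such a gap $J=[u,v]$ has $u\ge1$ and contains no mention of $j$, and cutting the run off after epoch $v$ shows that $p\in P_j(J)$. Hence there are at most $h+hb\le(a+1)(b+1)$ possibilities for $\ell_T(j)$; sum over the $k$ readers.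
\end{proof}

\section{Three readers, seven messages}\label{sec:three}

Let $G=\{1,2,3\}$. We start from the exact protocol and forbid the message $G$. A reader that would have to write $G$ leaves one name out, keeps it as a debt, and adds it to the message at its next action.

\begin{definition}\label{def:three}
The messages are the seven proper subsets of $G$, the blank is $\emptyset$, and a message mentions its elements. Reader $b$ stores a \emph{debt} $Q_b\subseteq G\setminus\{b\}$, initially empty, and a \emph{pointer} $\pi_b\in G\setminus\{b\}$ with some fixed initial value. On message $U$ it forms $I=U\cup Q_b\cup\{b\}$.
\begin{itemize}
\item If $I\ne G$, it writes $I$ and sets $Q_b:=\emptyset$.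
\item If $I=G$ (a \emph{full} action), it \emph{drops} $d=\pi_b$: it writes $G\setminus\{d\}$, sets $Q_b:=\{d\}$, and moves $\pi_b$ to the other element of $G\setminus\{b\}$.
\end{itemize}
\end{definition}

A debt has at most one element, a reader always writes its own name, and each other element of $I$ ends up in exactly one of the new message and the new debt.

\begin{example}\label{ex:three}
Let $\pi_1=\pi_2=3$ initially, and consider this run.
\begin{center}
\begin{tabular}{c|c|c|c}
epoch & actors & messages written & changes of memory\\ \hline
$1$ & $3,1,2$ & $\{3\},\{1,3\},\{1,2\}$ & $Q_2=\{3\}$, $\pi_2=1$\\
$2$ & $2,1$ & $\{2,3\},\{1,2\}$ & $Q_2=\emptyset$, $Q_1=\{3\}$, $\pi_1=2$\\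
$3$ & $2$ & $\{2\}$ & none\\
$4$ & $2,1$ & $\{2\},\{1,3\}$ & $Q_1=\{2\}$, $\pi_1=3$
\end{tabular}
\end{center}
The view is $\{1,2\},\{1,2\},\{2\},\{1,3\}$. Both failures occur: reader $3$ acts in epoch $1$ unmentioned, and is mentioned in epoch $4$ without acting. But its action can be concealed only under the final message $\{1,2\}$, and the concealment cannot be repeated at will. Take the state after epoch $2$ and suppose that $3$ stays idle. An epoch with no actor or with actor $2$ alone ends in $\emptyset$ or $\{2\}$ and changes no memory; the actor sequences $(1)$, $(1,2)$ and $(2,1)$ end in $\{1,3\}$, $\{2,3\}$ and $\{1,3\}$. So $\{1,2\}$ does not appear again before $3$ is mentioned. The debt may wait for a long time, as in epoch $3$, but the epochs in which it waits do not look like hiding epochs of $3$.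
\end{example}

\begin{remark}\label{rem:pointer}
The pointer is needed. If reader $2$ always dropped $3$, let the actors be $3,1,2$ in epoch $p$ and $1,2$ in every other epoch. Every epoch ends in $\{1,2\}$, whatever $p$ is, so all epochs are candidates. The third reader is needed too. With $G=\{1,2\}$ and the same rule, let the actors be $1,2$ in epoch $p$ and $2$ alone otherwise; every epoch ends in $\{2\}$, since after epoch $p$ reader $2$ can never pay its debt. With three readers, a reader that finds the message blank has $|I|\le2$ and pays.
\end{remark}

\begin{lemma}\label{lem:three-stale}
If $j$ acts in no epoch of $(u,v]$, then at most two epochs of $(u,v]$ mention $j$.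
\end{lemma}

\begin{proof}
Let $\Phi$ be the number of places, among the current message and the debts of the two readers other than $j$, that contain $j$. Consider an action of $b\ne j$. If $j\in I$, then $j$ was in at least one of the message and $Q_b$, and is afterwards in exactly one; if $j\notin I$, it is in neither before and after. So actions in $(u,v]$ do not increase $\Phi$. At the start of epoch $u+1$ the message is blank and $\Phi\le2$. Each epoch that mentions $j$ ends with $\Phi\ge1$, and the return to the blank message lowers $\Phi$ by one.
\end{proof}

\begin{lemma}\label{lem:three-hide}
Let $j$ act in epoch $p\ge1$ and in no epoch of $(p,v]$, and let no epoch of $[p,v]$ mention $j$. Then: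
\begin{itemize}
\item[(i)] at the end of every epoch of $[p,v]$, one of the two other readers has debt $\{j\}$;
\item[(ii)] $\mu_p=G\setminus\{j\}$;
\item[(iii)] at most three epochs $t\in(p,v]$ have $\mu_t=G\setminus\{j\}$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) With $\Phi$ as above, $\Phi\ge1$ right after the action of $j$. An action of $b\ne j$ keeps $\Phi\ge1$, and since $j\notin\mu_t$ for $t\in[p,v]$, no return to the blank message lowers $\Phi$. So $\Phi\ge 1$ at the end of each such epoch, and $j$ then lies in a debt.

(ii) The message contains $j$ after the action of $j$ and not at the end of epoch $p$. So some later actor read a set containing $j$ and wrote one without $j$, which happens only by dropping $j$ and writing a set of size $2$. An actor that reads a set of size $2$ has $|I|\ge2$ and again writes a set of size $2$. Thus $\mu_p$ has two elements and omits $j$.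

(iii) An epoch $t\in(p,v]$ has at most two actors, both different from $j$, and if it has none then $\mu_t=\emptyset$. Let $\{a,b\}=G\setminus\{j\}$, with $a$ the first actor. It reads $\emptyset$, so $I=\{a\}\cup Q_a$ has at most two elements; it writes this set and clears $Q_a$. In particular only a second actor can perform a full action in $(p,v]$.

\emph{Two actors, $a$ then $b$.} Reader $b$ has $I=\{a,b\}\cup Q_a\cup Q_b$, with the debts taken at the end of epoch $t-1$, and $j\in Q_a\cup Q_b$ by (i). So the action is full and $\mu_t=G\setminus\{\pi_b\}$. Since $j\notin\mu_t$, the pointer was $\pi_b=j$, and it moves to $a$. Pointers move only at full actions, so if $b$ were second actor in another epoch of $(p,v]$, at the next such epoch it would drop $a$ and mention $j$. Hence each of the two readers is second actor at most once, and there are at most two epochs of this kind. We also see that $j$ is the only name dropped in $(p,v]$.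

\emph{One actor $a$.} Here $\mu_t=\{a\}\cup Q_a$, which equals $\{a,b\}$ only if $Q_a=\{b\}$. Call a debt of a reader other than $j$ \emph{foreign} if it is neither empty nor $\{j\}$. By (i), at most one of the two debts is foreign at the end of epoch $p$. In $(p,v]$ a debt changes only to $\emptyset$ or to $\{j\}$, so no foreign debt is created, and an epoch of the kind considered removes one. Hence there is at most one such epoch.

The total is at most $2+1=3$.
\end{proof}

\begin{proposition}\label{prop:three}
The protocol of Definition~\ref{def:three} is $45$-bounded.
\end{proposition}

\begin{proof}
Condition (A) of Lemma~\ref{lem:gaps} holds with $a=2$ by Lemma~\ref{lem:three-stale}. If $p\in P_j([u,v])$, parts (ii) and (iii) of Lemma~\ref{lem:three-hide} say that $p$ is among the last four epochs $t\le v$ with $\mu_t=G\setminus\{j\}$, so (B) holds with $b=4$. The bound is $3\cdot3\cdot5=45$.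
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:seven}]
Apply Proposition~\ref{prop:compose} to $g$ copies of the three-reader protocol ($V=7$, $B=45$) and $r$ copies of the exact one-reader protocol ($V=2$, $B=1$). This gives $m=(1+45g+r)7^g2^r$. Since $2^n=8^g2^r$, we have $m<2^n$ if and only if
\begin{equation}\label{eq:87}
1+45g+r<(8/7)^g .
\end{equation}
Put $\rho=8/7$. Then $\rho^5=32768/16807>1.949$, and squaring repeatedly gives $\rho^{10}>3.798$, $\rho^{20}>14.42$, $\rho^{40}>207.9$. Hence $\rho^{60}>207.9\cdot14.42>2997>2703\ge1+45\cdot60+r$, which is \eqref{eq:87} for $g=60$. If \eqref{eq:87} holds for some $g\ge60$, it holds for $g+1$: the left side grows by $45\le\frac17(1+45g+r)$, so by a factor of at most $8/7$. Finally, $n\ge180$ means $g=\lfloor n/3\rfloor\ge60$.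
\end{proof}

\section{Tokens: $k$ readers, $k^4$ messages}\label{sec:token}

Groups of three save a constant factor per group, so the domain size stays exponential in $n$. To get below every exponential we need groups of growing size $k$ whose messages carry $o(k)$ bits. We go to the extreme: a message names its writer and at most one other reader. All remaining names are kept as debts, now called tokens, and an actor that holds several must choose which one to pass on. Each token carries a weight, which counts how often it has been passed over, and the heaviest goes first.

\subsection{The protocol}

Fix $k\ge2$, let the readers be $1,\dots,k$, and put $N=k(k-1)$.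

\begin{definition}\label{def:token}
A \emph{token} is a pair $(x,w)$ of a \emph{name} $x\in\{1,\dots,k\}$ and an integer \emph{weight} $w\ge0$. Reader $i$ stores a set $H_i$ of tokens, initially empty, with distinct names different from $i$. A message is blank, or $(a,\bot)$, or $(a,x,w)$ with $x\ne a$; we call $a$ its \emph{writer} and say that $(a,x,w)$ \emph{carries} the token $(x,w)$. A message mentions its writer and the name of the token it carries. Reader $i$ acts as follows.
\begin{enumerate}
\item It collects the tokens of $H_i$; the \emph{fresh} token $(a,0)$, if the message has writer $a$; and the token $(x,w)$ carried by the message, if there is one and $x\ne i$. Among collected tokens of the same name it keeps one of largest weight (\emph{merging}). Let $I$ be the resulting set.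
\item If $I=\emptyset$, it writes $(i,\bot)$ and sets $H_i:=\emptyset$. Otherwise it takes $(x,w)\in I$ of largest weight, with least name in case of a tie, writes $(i,x,w)$, and sets $H_i:=\{(y,w'+1):(y,w')\in I,\ y\ne x\}$. The tokens put into $H_i$ are said to be \emph{placed}.
\end{enumerate}
\end{definition}

The actors of an epoch are distinct, so $a\ne i$ in step 1 and $I$ contains no token named $i$. An epoch in which somebody acts has a nonblank final message, so it mentions at least one reader. As written, the message set is infinite; Lemma~\ref{lem:weight} shows that only finitely many messages occur, and we take these as $\Sigma$ (on pairs of memory and message that never occur, the action may be defined arbitrarily).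

\begin{example}\label{ex:weights}
Let $k=3$, with actors $3,1,2$ in epoch $p$ and $1,2$ in all other epochs. Before $p$, the messages are $(1,\bot),(2,1,0)$ and nothing is stored. In epoch $p$ they are $(3,\bot),(1,3,0),(2,1,0)$, and $H_2=\{(3,1)\}$: the action of $3$ is hidden. In epoch $p+1$ reader $2$ has $I=\{(1,0),(3,1)\}$ and writes $(2,3,1)$, so $3$ surfaces. If weights were omitted and the least name always went first, reader $2$ would pass on the name $1$ in every epoch, the view would not depend on $p$, and the protocol would not be bounded.
\end{example}

We regard tokens as objects that keep their identity while they move. Within one epoch, a token enters an action either from the store of the actor or as a fresh token; it is then written some number of times with its weight unchanged; and it ends by being placed, or by being destroyed (lost in a merge, read by the reader whose name it bears, or erased with the final message). A token placed in $H_i$ does not move again in that epoch, because $i$ does not act again.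

\subsection{Weights are at most $N$}

A token gains weight only by yielding to one at least as heavy. Among the heavy tokens that move in an epoch, at least one is therefore not placed, and so the number of stored tokens drops by one from each weight level to the next.

\begin{lemma}\label{lem:weight}
In every run, stored tokens have weights in $[1,N]$ and carried tokens have weights in $[0,N]$. Consequently the protocol has at most $k^4$ messages.
\end{lemma}

\begin{proof}
For $w\ge1$ let $n_w$ be the number of stored tokens of weight at least $w$ at the end of an epoch. We prove $n_w\le\max(0,N+1-w)$ for all $w\ge1$, by induction on the epoch; at the end of epoch $0$ nothing is stored. There are $N$ pairs (holder, name), so $n_1\le N$ always. Let $w\ge2$, consider an epoch $t\ge1$, and write $n_w$, $n_w'$ for the values at the end of epochs $t-1$ and $t$. Let $\mathcal T$ be the set of tokens of weight at least $w-1$ that are stored at the start of epoch $t$ by readers that act in it. Since $w-1\ge1$ and fresh tokens have weight $0$, every token of weight at least $w-1$ in the set $I$ of an action of epoch $t$ belongs to $\mathcal T$. A token of weight at least $w$ stored by an actor at the end of the epoch was placed in it, from weight at least $w-1$. Hence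
\[
n_w'=\#\{\text{tokens of weight}\ge w\text{ stored by non-actors}\}+\#\{\text{members of }\mathcal T\text{ placed in epoch }t\}.
\]
If $\mathcal T=\emptyset$, then $n_w'\le n_w$ and we are done. Let $\mathcal T\ne\emptyset$. We claim that some member of $\mathcal T$ is not placed. If no member is placed this is clear. Otherwise consider the last action that places a member of $\mathcal T$. The token written at this action is at least as heavy, so it belongs to $\mathcal T$. It was not placed earlier, since it is still moving; it is not placed now; and it is not placed later, by the choice of the action. This proves the claim. Therefore
\[
n_w'\le\#\{\text{tokens of weight}\ge w-1\text{ stored by non-actors}\}+|\mathcal T|-1=n_{w-1}-1 .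
\]
Since $n_{w-1}\ge|\mathcal T|\ge1$, the inductive bound reads $n_{w-1}\le N+2-w$, and $n_w'\le N+1-w$.

Thus $n_{N+1}=0$ at the end of every epoch. At any moment each $H_i$ equals its value at the start or at the end of the current epoch, so stored weights are at most $N$; they are at least $1$ by the placing rule. A carried token is fresh or was stored at the start of the epoch, with the same weight. The number of messages is at most
\[
1+k+k(k-1)(N+1)=1+k+N^2+N=k^4-2k^3+2k^2+1\le k^4 ,
\]
because $2k^3-2k^2=2k^2(k-1)\ge1$.
\end{proof}

\subsection{Mentions of an idle reader}

\begin{lemma}\label{lem:stale}
If $x$ acts in no epoch of $(u,v]$, where $u\ge0$, then at most $k-1$ epochs of $(u,v]$ mention $x$. Hence $x$ acts in every interval of epochs in which it is mentioned at least $k$ times.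
\end{lemma}

\begin{proof}
In these epochs $x$ is never the writer, so no fresh token named $x$ is created and every mention of $x$ comes from a carried token. Let $\Phi$ be the number of tokens named $x$ in the current message and in the stores. An action of $b\ne x$ merges the tokens named $x$ in the message and in $H_b$ into at most one, which goes to exactly one of these two places; so $\Phi$ does not increase. At the start of epoch $u+1$ we have $\Phi\le k-1$, one token for each possible holder, and each mention of $x$ erases one token. For the second statement, apply the first to $[s,e]=(s-1,e]$.
\end{proof}

This is condition (A) of Lemma~\ref{lem:gaps} with $a=k-1$. The second statement gives the signaler a certificate, read from the view alone, that a reader has acted.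

\subsection{The chain of holders of a hidden name}

If $j$ acts and stays unmentioned, a token named $j$ survives in the stores. It rests while its holder is idle, and it gains weight whenever its holder acts. By Lemma~\ref{lem:weight} this can happen only a bounded number of times.

\begin{lemma}\label{lem:chain}
Let $j$ act in epoch $p$ and in no epoch of $(p,e]$, and let no epoch of $[p,e]$ mention $j$. Then there are epochs $p=t_0<t_1<\dots<t_r\le e$ with $r+1\le N$ and readers $b_0,\dots,b_r\ne j$ such that, with $t_{r+1}:=e+1$, reader $b_l$ acts in $t_l$, after the action of $j$ in $p$, and acts in no epoch of $(t_l,t_{l+1})$, for $l=0,\dots,r$.
\end{lemma}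

\begin{proof}
Consider an action in an epoch $t\in[p,e]$, later than the action of $j$ in $p$, whose set $I$ contains a token named $j$ of weight $w$. We claim that in epoch $t$, at this action or a later one, a token named $j$ is placed with new weight at least $w+1$. Indeed, the actor either places the token or writes it. If it writes it, it is not the last actor, since $t$ does not mention $j$; the next actor is not $j$, so it collects the token, and after merging its set $I$ contains a token named $j$ of weight at least $w$. The epoch has finitely many actions, so a placement occurs.

Epoch $p$ does not mention $j$, so $j$ is not its last actor, and the next actor collects the fresh token $(j,0)$. By the claim, a token named $j$ is placed in some $H_{b_0}$ in epoch $t_0=p$ with weight at least $1$. Suppose a token named $j$ is placed in $H_{b_l}$ in epoch $t_l$ with weight at least $l+1$. If $b_l$ does not act in $(t_l,e]$, put $r=l$ and stop. Otherwise let $t_{l+1}$ be the next epoch in which $b_l$ acts. The token is still in $H_{b_l}$ then, and by the claim a token named $j$ is placed in some $H_{b_{l+1}}$ in epoch $t_{l+1}$ with weight at least $l+2$. The process stops since the $t_l$ increase, and $r+1\le N$ by Lemma~\ref{lem:weight}.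
\end{proof}

\subsection{Counting hiding epochs}

Lemma~\ref{lem:chain} does not bound how long $j$ stays hidden, since a holder may be idle for any number of epochs. What we can bound is the amount of \emph{visible activity} after a hiding epoch, and for that we need a clock that can be read from the view.

Fix a view. For an interval $J=[u,v]\subseteq[1,T]$ let $D(J)$ be the set of readers mentioned in $J$, and let $P(J)=\bigcup_jP_j(J)$. For a set $D$ of readers, an interval is \emph{$D$-saturated} if each member of $D$ is mentioned in at least $k$ of its epochs. By Lemma~\ref{lem:stale}, every member of $D$ acts in a $D$-saturated interval. These intervals, for $D=D(J)$, are the ticks of the clock: a holder in $D(J)$ cannot rest through a tick. A holder outside $D(J)$ can, but then it has itself acted without being mentioned, and Lemma~\ref{lem:chain} applies to it in turn. The holder of \emph{its} token is a reader that acts later, hence a new one, so the recursion ends after at most $k-|D(J)|$ levels.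

\begin{lemma}\label{lem:sat}
Let $J=[u,v]$, $D=D(J)$, $z=k-|D|$ and $p\in P(J)$. Then $(p,v]$ contains at most $N^z-1$ pairwise disjoint $D$-saturated intervals.
\end{lemma}

\begin{proof}
Let $p\in P_j(J)$ and fix a run that witnesses this. If $j\in D$, a $D$-saturated interval mentions $j$, so $(p,v]$ contains none, and $0\le N^z-1$. Let $j\notin D$, so $z\ge1$. For $i=z,z-1,\dots,1$ we prove the following statement about the fixed run.
\begin{itemize}
\item[$(S_i)$] Let $A$ be a set of $i$ readers with $A\cap D=\emptyset$, let $c\in A$ act in an epoch $q\in J$, let $e\in[q,v]$, and suppose that no member of $A$ acts after the action of $c$ in $q$ up to the end of epoch $e$. Then $(q,e]$ contains at most $N^{z-i+1}-1$ pairwise disjoint $D$-saturated intervals.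
\end{itemize}
The lemma is $(S_1)$ with $A=\{j\}$, $c=j$, $q=p$, $e=v$.

Assume $(S_{i+1})$ if $i<z$. Since $c\notin D$, no epoch of $J$ mentions $c$, and Lemma~\ref{lem:chain} applies to $c,q,e$; let $t_l,b_l$ be as there. Take a family of pairwise disjoint $D$-saturated intervals in $(q,e]$. At most $r$ of them contain one of $t_1,\dots,t_r$; each of the others lies in $(t_l,t_{l+1})$ for some $l\in[0,r]$. We show that each $(t_l,t_{l+1})$ contains at most $N^{z-i}-1$ of them.

If $b_l\in D$, it contains none, because $b_l$ acts in every $D$-saturated interval and does not act in $(t_l,t_{l+1})$. Let $b_l\notin D$. Then $b_l\notin A$, because $b_l$ acts in $t_l\le e$ after the action of $c$. So $A'=A\cup\{b_l\}$ has $i+1$ elements and is disjoint from $D$; in particular $i<z$. No member of $A'$ acts after the action of $b_l$ in $t_l$ up to the end of epoch $t_{l+1}-1\le e$. Statement $(S_{i+1})$ for $A'$, $b_l$, $t_l$ and $t_{l+1}-1$ gives the bound $N^{z-i}-1$.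

With $r+1\le N$, the family has at most $(N-1)+N(N^{z-i}-1)=N^{z-i+1}-1$ members.
\end{proof}

So hiding epochs lie within a bounded number of ticks from the right end of $J$. It remains to count them inside one tick. If a tick is minimal, some member of $D(J)$ is mentioned only about $k$ times in it, and cutting at those mentions leaves pieces in which fewer readers are mentioned. This suggests induction on $|D(J)|$. It is also the reason for working with the union $P(J)$, where the hidden reader may be mentioned to the left of $p$, rather than with a single $P_j(J)$. Define
\[
\varphi(0)=0,\qquad\varphi(d)=kN^{k-d}\bigl(1+\varphi(d-1)\bigr)\quad(1\le d\le k).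
\]
Since $kN^{k-d}\ge1$, the function $\varphi$ is increasing.

\begin{lemma}\label{lem:count}
For every interval $J\subseteq[1,T]$ we have $|P(J)|\le\varphi(|D(J)|)$.
\end{lemma}

\begin{proof}
We use induction on $d=|D(J)|$. If $d=0$, all final messages in $J$ are blank, nobody acts in $J$ in any run with these messages, and $P(J)=\emptyset$. Let $d\ge1$, $J=[u,v]$, $D=D(J)$.

Cut $J$ into segments from the right. Put $v_0=v$. As long as $[u,v_i]$ is $D$-saturated, let $s_i$ be the largest epoch such that $[s_i,v_i]$ is $D$-saturated, make $[s_i,v_i]$ segment number $i$, and put $v_{i+1}=s_i-1$. When $[u,v_i]$ is not $D$-saturated, make it the last segment if it is nonempty, and stop. If $p\in P(J)$ lies in segment number $i$, then segments $0,\dots,i-1$ are disjoint $D$-saturated intervals in $(p,v]$, so $i\le N^{k-d}-1$ by Lemma~\ref{lem:sat}. Thus at most $N^{k-d}$ segments meet $P(J)$.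

Take a segment and remove its first epoch. The rest is not $D$-saturated, by the maximality of $s_i$ or because the segment itself is not saturated. So some $x\in D$ is mentioned in at most $k-1$ of the remaining epochs. Removing these as well leaves at most $k$ intervals $J'$, each with $D(J')\subseteq D\setminus\{x\}$. For such $J'=[u',v']$ we have $P(J)\cap J'\subseteq P(J')$: cut the witnessing run off after epoch $v'$. By induction and monotonicity $|P(J')|\le\varphi(d-1)$. Counting the removed epochs too, a segment contains at most $1+(k-1)+k\varphi(d-1)=k(1+\varphi(d-1))$ elements of $P(J)$. Multiply by $N^{k-d}$.
\end{proof}

\begin{proposition}\label{prop:token}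
The token protocol for $k\ge2$ readers is $k^{k^2+k+3}$-bounded.
\end{proposition}

\begin{proof}
Lemma~\ref{lem:gaps} applies with $a=k-1$ (Lemma~\ref{lem:stale}) and $b=\varphi(k)$ (Lemma~\ref{lem:count}, as $P_j(J)\subseteq P(J)$), and gives the bound $k^2(1+\varphi(k))$. For $d\ge1$ we have $\varphi(d)\ge1$, so $1+\varphi(d)\le2\varphi(d)=2kN^{k-d}(1+\varphi(d-1))$. Multiplying these inequalities for $d=1,\dots,k$ and using $2k\le k^2$ and $N\le k^2$,
\[
1+\varphi(k)\le(2k)^kN^{k(k-1)/2}\le k^{2k}\,k^{k(k-1)}=k^{k^2+k}.
\]
Hence $k^2(1+\varphi(k))\le k^{k^2+k+2}\le k^{k^2+k+3}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:subexp}]
Let $g=\lceil n/k\rceil$. Proposition~\ref{prop:compose}, applied to $g$ copies of the token protocol with $V\le k^4$ (Lemma~\ref{lem:weight}) and $B=k^{k^2+k+3}$ (Proposition~\ref{prop:token}), solves signal detection with $gk\ge n$ readers, hence with $n$ readers, and $m\le(1+gB)k^{4g}$. Since $1+gB\le 2gB$,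
\[
\log_2m\le1+\log_2g+(k^2+k+3)\log_2k+4g\log_2k .
\]
The two main terms, of orders $k^2\log k$ and $(n/k)\log k$, balance when $k$ is about $n^{1/3}$. For $n\ge2$ and $k=\lceil n^{1/3}\rceil$ we have $2\le k\le2n^{1/3}$ and $g\le n^{2/3}+1$, so every term is $O(n^{2/3}\log n)$, which is $o(n)$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{sd}
\emph{Space Lower Bounds for the Signal Detection Problem},
doi:10.1007/s00224-020-09993-6,
\texttt{https://link.springer.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007\%2Fs00224-020-09993-6.pdf}.

\end{thebibliography}
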